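\title{A reflexive Banach space with no equivalent norm with normal structure}

\begin{abstract}
We construct, in ZFC, a reflexive Banach space with a $1$-unconditional basis and density character $2^{\aleph_1}$ on which no equivalent norm has normal structure. In fact the space admits no bounded injective operator into any normed space with normal structure. It is obtained by interpolation from a compact family of finite sets of branches of a tree of height $\omega_2$. The family is graded by countable ordinals so that the union of two suitably placed sets of grade $\alpha$ has grade $\alpha+1$, and no norm can grow strictly through all countable grades.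
\end{abstract}

\section{Introduction}

All spaces are real. Let $(Z,|\cdot|)$ be a normed space and $H\subseteq Z$ a bounded set. For $x\in H$ put
\[
r(x,H)=\sup\{|x-u|:u\in H\},\qquad \operatorname{diam}H=\sup\{|u-v|:u,v\in H\}.
\]
Then $r(x,H)\le\operatorname{diam}H$, and $x$ is called \emph{diametral} if equality holds. The space $Z$ has \emph{normal structure} if every bounded convex set $H\subseteq Z$ with more than one point contains a point $x_0$ with $r(x_0,H)<\operatorname{diam}H$. Such a point is a center of $H$ in a weak sense: a ball around it, of radius smaller than the diameter, covers $H$. In a Hilbert space the midpoint of any two distinct points of $H$ is such a center (Lemma~\ref{lem:uced}). In $c_0$ there may be none. The set $K=\operatorname{conv}\{e_n:n\ge1\}$ has diameter $1$, and every $x\in K$ satisfies $\|x-e_n\|_\infty\ge1$ for $n$ outside the support of $x$, so every point of $K$ is diametral.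

Normal structure depends on the norm, not only on the topology. A norm $|\cdot|$ on a Banach space $(X,\|\cdot\|)$ is \emph{equivalent} if $c\|x\|\le|x|\le C\|x\|$ for all $x\in X$ and some constants $0<c\le C$. It is known that every separable Banach space, $c_0$ included, has an equivalent norm with normal structure; a short proof is given in Proposition~\ref{prop:hilbert}. The following question comes from \cite{problem}.

\begin{quote}
Does every reflexive Banach space have an equivalent norm with normal structure?
\end{quote}

One might well guess that it does. Size alone is no obstruction, since Hilbert spaces of every density have normal structure. There is a simple nonseparable space that cannot be renormed, namely $c_0(\omega_1)$ (Proposition~\ref{prop:model}), but the argument seems to rest on the geometry of $c_0$, and a reflexive space contains no isomorphic copy of $c_0$. Nevertheless the answer is negative.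

Recall that the \emph{density character} of a space is the least cardinality of a dense subset. A family $(e_\gamma)_{\gamma\in\Gamma}$ in a Banach space $X$, with $\Gamma$ possibly uncountable, is a \emph{$1$-unconditional basis} if every $x\in X$ has a unique expansion $x=\sum_\gamma a_\gamma e_\gamma$, the sum being the limit of the partial sums over the net of finite subsets of $\Gamma$, and if $\|\sum_\gamma\varepsilon_\gamma a_\gamma e_\gamma\|=\|\sum_\gamma a_\gamma e_\gamma\|$ for all signs $\varepsilon_\gamma=\pm1$. The \emph{support} of $x$ is $\{\gamma:a_\gamma\ne0\}$.

\begin{theorem}\label{thm:main}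
There is a reflexive Banach space $X$, with a $1$-unconditional basis $(e_\gamma)_{\gamma\in\Gamma}$ and density character $2^{\aleph_1}$, such that for every equivalent norm $|\cdot|$ on $X$ the space $(X,|\cdot|)$ fails normal structure.
\end{theorem}

The proof uses very little about the new norm, and it gives the following stronger statement. Uniform convexity in every direction is defined in Section~\ref{sec:diam}.

\begin{theorem}\label{thm:strong}
Let $X$ and $(e_\gamma)_{\gamma\in\Gamma}$ be the space and basis constructed in Section~\ref{sec:space} for Theorem~\ref{thm:main}. Let $S:X\to Z$ be a bounded linear operator into a normed space $(Z,|\cdot|)$ with $Se_\gamma\ne0$ for all $\gamma$ (for example, $S$ injective). Then there are $M>0$ and a sequence $(x_n)$ in $Z$ of images under $S$ of finitely supported vectors with pairwise disjoint supports such that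
\begin{equation}\label{eq:seq}
|x_n|\to M,\qquad |x_n\pm x_m|\le M\quad(n\ne m),
\end{equation}
and $K=\operatorname{conv}\{x_n\}$ is bounded, convex, has more than one point, and satisfies
\[
\sup_{u\in K}|x-u|=\operatorname{diam}K=M\quad\text{for every }x\in K.
\]
Hence $Z$ fails normal structure. So $X$ admits no bounded injective operator into any normed space with normal structure, and in particular no such operator into any space that is uniformly convex in every direction.
\end{theorem}

Everything is proved in ZFC. The point of departure is that condition \eqref{eq:seq} involves only \emph{pairs} of vectors, whereas a copy of $c_0$ requires control of arbitrarily long sums. Section~\ref{sec:diam} shows that \eqref{eq:seq} destroys normal structure. Section~\ref{sec:model} produces \eqref{eq:seq} in $c_0(\omega_1)$ and isolates what the argument needs. Section~\ref{sec:family} builds a family of finite sets that meets these needs without containing all finite subsets of an infinite set, Section~\ref{sec:space} turns it into a reflexive space, and Section~\ref{sec:stab} completes the proof.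

\section{Flat directions and diametral sets}\label{sec:diam}

A normed space $(Z,|\cdot|)$ is \emph{uniformly convex in every direction} if for every $v\ne0$ the conditions
\[
|y_n|\le1,\qquad |z_n|\le1,\qquad y_n-z_n=\lambda_nv,\qquad |y_n+z_n|\to2
\]
imply $\lambda_n\to0$. In words, chords of the unit ball in a fixed direction whose midpoints approach the sphere must become short. Hilbert spaces have this property, because $|y-z|^2=2|y|^2+2|z|^2-|y+z|^2\le4-|y+z|^2$ for $y,z$ in the unit ball.

\begin{lemma}\label{lem:uced}
If $Z$ is uniformly convex in every direction, $H\subseteq Z$ is bounded and convex, and $a\ne b$ are points of $H$, then $\frac12(a+b)$ is not diametral. In particular $Z$ has normal structure.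
\end{lemma}

\begin{proof}
Let $d=\operatorname{diam}H>0$ and suppose that $|u_n-\frac12(a+b)|\to d$ with $u_n\in H$. The vectors $y_n=(u_n-a)/d$ and $z_n=(u_n-b)/d$ lie in the unit ball and $|y_n+z_n|\to2$, but $y_n-z_n=(b-a)/d$ is a fixed nonzero vector.
\end{proof}

This lemma gives a natural way to renorm a space: pull back the convexity of a good space along an injective operator.

\begin{proposition}\label{prop:hilbert}
Let $S$ be a bounded injective linear operator from a Banach space $(X,\|\cdot\|)$ into a Hilbert space. Then $N(x)=(\|x\|^2+|Sx|^2)^{1/2}$ is an equivalent norm on $X$ that is uniformly convex in every direction. Every separable Banach space admits such an operator, and hence an equivalent norm with normal structure.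
\end{proposition}

\begin{proof}
We have $\|x\|\le N(x)\le(1+\|S\|^2)^{1/2}\|x\|$. For any $y,z$,
\[
2\|y\|^2+2\|z\|^2-\|y+z\|^2\ge2\|y\|^2+2\|z\|^2-(\|y\|+\|z\|)^2=(\|y\|-\|z\|)^2\ge0,
\]
so the parallelogram law gives $|S(y-z)|^2\le2N(y)^2+2N(z)^2-N(y+z)^2$. If $N(y_n),N(z_n)\le1$, $y_n-z_n=\lambda_nv$ with $v\neq0$, and $N(y_n+z_n)\to2$, then $\lambda_n^2|Sv|^2\to0$, and $Sv\ne0$.

If $\{d_k:k\ge1\}$ is dense in $X$, choose by the Hahn--Banach theorem $f_k\in X^*$ with $\|f_k\|\le1$ and $f_k(d_k)=\|d_k\|$, and let $Sx=(2^{-k}f_k(x))_k\in\ell_2$. If $Sx=0$, then $\|d_k\|=f_k(d_k-x)\le\|d_k-x\|$ for all $k$, and letting $d_k$ approach $x$ gives $x=0$.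
\end{proof}

Theorem~\ref{thm:strong} says that for our space this route is closed, whatever the target. We now turn to the opposite phenomenon. A sequence as in \eqref{eq:seq} imitates the unit vectors of $c_0$ two at a time, and this is enough.

\begin{lemma}\label{lem:diam}
Let $M>0$ and let $(x_n)$ be a sequence in a normed space $Z$ satisfying \eqref{eq:seq}. Then $K=\operatorname{conv}\{x_n\}$ is bounded and convex, has more than one point, and $r(x,K)=\operatorname{diam}K=M$ for every $x\in K$.
\end{lemma}

\begin{proof}
For two convex combinations, $|\sum_i\lambda_ix_i-\sum_j\mu_jx_j|\le\sum_{i,j}\lambda_i\mu_j|x_i-x_j|\le M$, so $\operatorname{diam}K\le M$. Let $x=\sum_{i\le k}\lambda_ix_i\in K$ with $\lambda_i\ge0$ and $\sum_i\lambda_i=1$, and let $n>k$. Then $|x_n+x|\le\sum_i\lambda_i|x_n+x_i|\le M$, and since $2x_n=(x_n+x)+(x_n-x)$,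
\[
|x_n-x|\ge2|x_n|-|x_n+x|\ge2|x_n|-M\longrightarrow M.
\]
Thus $M\le r(x,K)\le\operatorname{diam}K\le M$. As $M>0$, the set $K$ has more than one point.
\end{proof}

The bound on differences controls the diameter; the bound on sums forces $x_n$ to be far from every point of $K$. Both come for free if we optimize over signs. Given vectors $(v_\gamma)_{\gamma\in I}$ in $Z$ and a nonempty finite set $A\subseteq I$, let
\[
g(A)=\max_{\varepsilon\in\{-1,1\}^A}\Big|\sum_{\gamma\in A}\varepsilon_\gamma v_\gamma\Big|.
\]

\begin{lemma}\label{lem:sets}
Let $(A_n)$ be pairwise disjoint nonempty finite subsets of $I$ with $g(A_n)\to M$ and $g(A_n\cup A_m)\le M$ for $n\ne m$. Then there are signs $\varepsilon_\gamma$ such that the vectors $x_n=\sum_{\gamma\in A_n}\varepsilon_\gamma v_\gamma$ satisfy \eqref{eq:seq}.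
\end{lemma}

\begin{proof}
Choose the signs on each $A_n$ so that $|x_n|=g(A_n)$. Since $A_n\cap A_m=\emptyset$, both $x_n+x_m$ and $x_n-x_m$ are signed sums over $A_n\cup A_m$.
\end{proof}

The task is now combinatorial: find disjoint sets that are almost extremal for $g$ and whose pairwise unions are no larger, \emph{exactly}, than the extremal value.

\section{The model case $c_0(\omega_1)$}\label{sec:model}

Ordinals are von Neumann ordinals: each ordinal is the set of all smaller ones. The ordinal $\omega_1$ is the first uncountable one, $\omega_2$ is the first one of cardinality greater than $\aleph_1=|\omega_1|$, and $\aleph_2=|\omega_2|$. We use three textbook facts. There is no infinite strictly decreasing sequence of ordinals. Every countable subset of $\omega_1$ has supremum below $\omega_1$. Every subset of $\omega_2$ of cardinality at most $\aleph_1$ has supremum below $\omega_2$; this is the regularity of $\omega_2$. The second fact makes $\omega_1$ too long for the real line.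

\begin{lemma}\label{lem:monotone}
Every monotone function $h:\omega_1\to\mathbb R$ is eventually constant.
\end{lemma}

\begin{proof}
Replacing $h$ by $-h$ if necessary, let $h$ be nondecreasing. Choose $\alpha_n$ with $h(\alpha_n)\to\sup h$ and put $\alpha=\sup_n\alpha_n<\omega_1$. Then $h(\beta)\ge h(\alpha_n)$ for all $n$ and all $\beta\ge\alpha$, so $h(\beta)=\sup h$ for $\beta\ge\alpha$.
\end{proof}

For a set $I$, let $c_0(I)$ be the space of all $x:I\to\mathbb R$ such that $\{\gamma:|x(\gamma)|>\eta\}$ is finite for each $\eta>0$, with the supremum norm and unit vectors $e_\gamma$.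

\begin{proposition}\label{prop:model}
No equivalent norm on $c_0(\omega_1)$ has normal structure.
\end{proposition}

\begin{proof}
Let $c\|x\|_\infty\le|x|\le C\|x\|_\infty$ and define $g$ from the vectors $v_\gamma=e_\gamma$ and the norm $|\cdot|$. Then $c\le g(A)\le C$ for every nonempty finite $A$. The function
\[
H(\alpha)=\sup\{g(A):\emptyset\ne A\subseteq\omega_1\setminus\alpha\text{ finite}\}
\]
is nonincreasing, so by Lemma~\ref{lem:monotone} it equals a constant $M\ge c$ from some $\alpha_0$ on. Recursively choose a finite set $A_n\subseteq\omega_1\setminus\alpha_n$ with $g(A_n)>M-2^{-n}$, which is possible because $H(\alpha_n)=M$, and put $\alpha_{n+1}=\max A_n+1$. The sets $A_n$ are pairwise disjoint, and $g(A_n)$ and $g(A_n\cup A_m)$ are at most $H(\alpha_0)=M$. Lemmas~\ref{lem:sets} and~\ref{lem:diam} apply.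
\end{proof}

The proof has two ingredients. The first is \emph{stabilization}: passing to a smaller region does not lower the supremum, so almost extremal sets can be found in infinitely many disjoint places. This needs uncountability. On $c_0(\omega)$ the norm $|x|=\|x\|_\infty+\sum_k2^{-k}|x(k)|$ has $H(n)=1+2^{1-n}$, which never stabilizes, and by Proposition~\ref{prop:hilbert} no argument can succeed there for all norms. The second ingredient is \emph{closure under unions}: $A_n\cup A_m$ is again one of the competing sets.

To obtain a reflexive example we want a space with a $1$-unconditional basis, $\inf_\gamma\|e_\gamma\|=c>0$, in which the signed sums over $A$ have norm at most $1$ only for $A$ in some family $\mathcal F$ of finite sets. The family must not contain all finite subsets of an infinite set $B$. Otherwise, for finitely supported scalars on $B$,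
\[
c\max_\gamma|a_\gamma|\le\Big\|\sum_{\gamma\in B}a_\gamma e_\gamma\Big\|\le\max_\gamma|a_\gamma|,
\]
the lower bound by unconditionality and the upper one because a cube $[-1,1]^A$ is the convex hull of its vertices; the space would contain $c_0$. This conflicts with closure under unions: the union of two sets of $\mathcal F$ has to be more complex than either. If complexity is cardinality and $\mathcal F$ consists of the sets with at most $k$ points, the argument fails for a good reason, since in $\ell_2(I)$ we have $g(A)=|A|^{1/2}\le k^{1/2}$ on $\mathcal F$ and $\ell_2(I)$ has normal structure.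

The way out is to measure complexity by \emph{countable ordinals}, so that the union of two well-placed sets of complexity $\alpha$ has complexity $\alpha+1$. The supremum of $g$ over sets of complexity $\alpha$ is then a nondecreasing function of $\alpha<\omega_1$, and by Lemma~\ref{lem:monotone} there is a step from $\alpha$ to $\alpha+1$ that costs nothing. Well-foundedness of the ordinals will exclude the infinite set $B$.

\section{A compact family of finite sets}\label{sec:family}

\subsection*{The tree}
Let $\Lambda=\omega_1\times\omega$. The first coordinate of an element of $\Lambda$ will record complexity; the second provides infinitely many elements with the same first coordinate. Let $T$ be the set of all functions $t:\delta\to\Lambda$ with $\delta<\omega_2$. Functions are sets of pairs, so $t\subseteq t'$ means that $t'$ extends $t$. For $t\in T$ with domain $\delta$ and $\lambda\in\Lambda$ let $t^{\frown}\lambda=t\cup\{(\delta,\lambda)\}\in T$. The domain of the union of a chain in $T$ is the supremum of the domains, so by regularity of $\omega_2$,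
\begin{equation}\label{eq:chains}
\text{the union of a chain of at most $\aleph_1$ elements of $T$ lies in $T$.}
\end{equation}
Let $\Gamma$ be the set of all $x:\omega_2\to\Lambda$ for which there is $\delta<\omega_2$ with $x(\xi)=(0,0)$ for all $\xi\ge\delta$. These are branches of the tree $T$. The \emph{cone} over $t\in T$ is $[t]=\{x\in\Gamma:t\subseteq x\}$; it contains the extension of $t$ by $(0,0)$, so it is nonempty. Cones play the role of the tails $\omega_1\setminus\alpha$ in the model case.

We have $|\Gamma|=2^{\aleph_1}$. Indeed, extension by $(0,0)$ maps $T=\bigcup_{\delta<\omega_2}\Lambda^\delta$ onto $\Gamma$, each $\Lambda^\delta$ has cardinality at most $\aleph_1^{\aleph_1}\le(2^{\aleph_1})^{\aleph_1}=2^{\aleph_1}$, and $\aleph_2\le2^{\aleph_1}$; hence $|\Gamma|\le2^{\aleph_1}$. Conversely, each $E\subseteq\omega_1$ gives a different branch, equal to $(0,1)$ on $E$ and to $(0,0)$ elsewhere.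

\subsection*{The family}
For $x\ne y$ in $\Gamma$ let $\Delta(x,y)=\min\{\xi:x(\xi)\ne y(\xi)\}$ be the level at which the two branches split. Call $x,y$ \emph{linked} if $x(\Delta(x,y))$ and $y(\Delta(x,y))$ have the same first coordinate, and in that case call this coordinate the \emph{label} $\rho(x,y)<\omega_1$ of the pair. Let $\mathcal F$ be the family of all finite $A\subseteq\Gamma$ such that
\begin{itemize}
\item[(F1)] any two distinct elements of $A$ are linked;
\item[(F2)] there are no distinct $x,y,z\in A$ with $\Delta(x,y)=\Delta(y,z)=\Delta(x,z)$;
\item[(F3)] if $x,y,z\in A$ are distinct and $\Delta(x,y)=\Delta(x,z)<\Delta(y,z)$, then $\rho(y,z)<\rho(x,y)$.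
\end{itemize}
Conditions (F2) and (F3) cover all triples, because among the three values of $\Delta$ the minimum $\delta$ is attained at least twice: if $\delta=\Delta(x,y)$, then all three branches agree below $\delta$, and $z(\delta)$ differs from $x(\delta)$ or from $y(\delta)$. So $A\in\mathcal F$ means that the branches of $A$ split two at a time, every splitting carries a label, and labels decrease strictly along each branch. The family $\mathcal F$ is \emph{hereditary} (closed under subsets) and contains $\emptyset$ and all singletons. For $t\in T$ and $\alpha<\omega_1$ let
\[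
\mathcal F(t,\alpha)=\{A\in\mathcal F\setminus\{\emptyset\}:A\subseteq[t],\ \rho(x,y)<\alpha\text{ for all distinct }x,y\in A\},
\]
the sets of complexity at most $\alpha$ in the cone over $t$. The next two lemmas describe how complexity behaves when a set is split and when two sets are joined.

\begin{lemma}[Splitting]\label{lem:split}
Let $B\subseteq\Gamma$ have at least two points, and suppose that all finite subsets of $B$ belong to $\mathcal F$. Then there are $\beta<\omega_1$ and a partition $B=B'\cup B''$ into nonempty sets such that $\rho(x,y)=\beta$ for $x\in B'$, $y\in B''$, and $\rho(y,z)<\beta$ for distinct $y,z$ in the same part.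
\end{lemma}

\begin{proof}
Let $\delta=\min\{\Delta(x,y):x\ne y\in B\}$. All elements of $B$ agree below $\delta$, and they take at least two values at $\delta$. Three elements with distinct values at $\delta$ would have all pairwise $\Delta$ equal to $\delta$, against (F2). So there are exactly two values, which define $B'$ and $B''$. Points $x\in B'$, $y\in B''$ have $\Delta(x,y)=\delta$, so by (F1) the two values share their first coordinate $\beta$, and $\rho(x,y)=\beta$. If $y\ne z$ lie in one part, pick $x$ in the other. Then $y$ and $z$ agree at all $\xi\le\delta$, so $\Delta(x,y)=\Delta(x,z)=\delta<\Delta(y,z)$, and (F3) gives $\rho(y,z)<\beta$.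
\end{proof}

\begin{lemma}[Joining]\label{lem:join}
Let $s\in T$, $\alpha<\omega_1$ and $n\ne m$ in $\omega$. If $A\in\mathcal F(s^{\frown}(\alpha,n),\alpha)$ and $B\in\mathcal F(s^{\frown}(\alpha,m),\alpha)$, then $A\cap B=\emptyset$ and $A\cup B\in\mathcal F(s,\alpha+1)$.
\end{lemma}

\begin{proof}
Let $\delta$ be the domain of $s$. If $x\in A$ and $y\in B$, then both extend $s$, while $x(\delta)=(\alpha,n)$ and $y(\delta)=(\alpha,m)$. So $x\neq y$, $\Delta(x,y)=\delta$, and the pair is linked with label $\alpha$. Pairs inside $A$ or inside $B$ are linked with label below $\alpha$. This gives (F1) and the bound $\rho<\alpha+1$. Triples inside $A$ or inside $B$ satisfy (F2) and (F3). Any other triple has one point $x$ in one of the sets and two points $y,z$ in the other, and $\Delta(x,y)=\Delta(x,z)=\delta<\Delta(y,z)$. So (F2) holds, and (F3) asks only for $\rho(y,z)<\rho(x,y)=\alpha$, which holds.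
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,-0.7) -- (0,0);
\draw (0,0) -- (-3,1) -- (-3,1.6) -- (-3.8,3);
\draw (-3,1.6) -- (-2.4,2.3) -- (-2.8,3);
\draw (-2.4,2.3) -- (-2,3);
\draw (0,0) -- (0,1.9) -- (-0.5,3);
\draw (0,1.9) -- (0.5,3);
\draw (0,0) -- (3,1) -- (3,3);
\fill (0,0) circle (2pt) node[below right] {$s$};
\fill (-3,1) circle (1.5pt) node[left] {$s^{\frown}(\alpha,0)$};
\fill (0,1) circle (1.5pt) node[right] {$s^{\frown}(\alpha,1)$};
\fill (3,1) circle (1.5pt) node[right] {$s^{\frown}(\alpha,2)\ \cdots$};
\node[left] at (-3.1,1.65) {$\beta$};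
\node[right] at (-2.35,2.2) {$\beta'$};
\node[right] at (0.05,1.8) {$\beta''$};
\node at (-2.9,3.35) {$A_0$};
\node at (0,3.35) {$A_1$};
\node at (3,3.35) {$A_2$};
\end{tikzpicture}
\caption{Points of $\Gamma$ are branches of the tree $T$. The sets $A_0,A_1,A_2\in\mathcal F$, with three, two and one points, lie over different successors of the node $s$, and the labels of their splittings satisfy $\beta'<\beta<\alpha$ and $\beta''<\alpha$. The union of any two of them lies in $\mathcal F$, with a new splitting of label $\alpha$ at $s$. The union of all three does not, since it splits three ways at $s$.}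
\label{fig:join}
\end{figure}

Figure~\ref{fig:join} shows the configuration. Only pairs can be joined over the same node with the same $\alpha$, and pairs are all that Lemma~\ref{lem:sets} requires.

\begin{example}\label{ex:finite}
The family $\mathcal F(t,0)$ consists of the singletons in $[t]$, since no label is below $0$. For $k<\omega$ the largest cardinality of a set in $\mathcal F(t,k)$ is $2^k$, for every $t$. Indeed, by Lemma~\ref{lem:split} a set in $\mathcal F(t,k+1)$ with at least two points splits, with $\beta\le k$, into two sets in $\mathcal F(t,k)$; and by Lemma~\ref{lem:join} two sets with $2^k$ points in $\mathcal F(t^{\frown}(k,0),k)$ and $\mathcal F(t^{\frown}(k,1),k)$ join to a set with $2^{k+1}$ points in $\mathcal F(t,k+1)$. From $\alpha=\omega$ on, cardinalities are unbounded, and the ordinal $\alpha$ takes over as the measure of complexity.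
\end{example}

\begin{lemma}[Compactness]\label{lem:compact}
There is no infinite set $B\subseteq\Gamma$ all of whose finite subsets belong to $\mathcal F$.
\end{lemma}

\begin{proof}
Suppose $B$ is such a set and put $B_0=B$. Given an infinite $B_k\subseteq B$, apply Lemma~\ref{lem:split} to it, call the ordinal obtained $\beta_k$, and let $B_{k+1}$ be an infinite part. The ordinal $\beta_{k+1}$ is the label of a pair of points of $B_{k+1}$, and all such labels are below $\beta_k$. So $\beta_0>\beta_1>\cdots$, which is impossible.
\end{proof}

Each of (F2) and (F3) is needed here. Without (F2), one branch through each node $s^{\frown}(0,n)$, $n\in\omega$, would form an infinite set $B$ for which (F1) holds and (F3) is vacuous. Without (F3), take the branches $x_n$ equal to $(0,1)$ at level $n<\omega$ and to $(0,0)$ elsewhere: here $\Delta(x_n,x_m)=\min(n,m)$, all pairs are linked, and (F2) holds.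

\section{The reflexive space}\label{sec:space}

We want a reflexive space whose unit ball contains all signed sums of basis vectors over sets in $\mathcal F$. These sums live in $E=c_0(\Gamma)$, so the plan is to show that they form a weakly compact set and then to shrink $E$ to a reflexive space around them. Let
\[
W_0=\{w\in\{-1,0,1\}^\Gamma:\operatorname{supp}w\in\mathcal F\}\subseteq c_0(\Gamma).
\]

\begin{lemma}\label{lem:weak}
$W_0$ is weakly compact in $c_0(\Gamma)$.
\end{lemma}

\begin{proof}
On bounded subsets of $c_0(\Gamma)$ the weak topology is the topology of pointwise convergence. Indeed, the dual is $\ell_1(\Gamma)$; if $x_i\to x$ pointwise with $\|x_i-x\|_\infty\le R$, and $f\in\ell_1(\Gamma)$ is written as $f'+f''$ with $f'$ finitely supported and $\|f''\|_1<\eta$, then $\limsup_i|f(x_i-x)|\le R\eta$. So it suffices to show that $W_0$ is closed in the compact product space $\{-1,0,1\}^\Gamma$. Let $w$ be the pointwise limit of a net $(w_i)$ in $W_0$. If $F\subseteq\operatorname{supp}w$ is finite, then eventually $w_i$ agrees with $w$ on $F$, so $F\subseteq\operatorname{supp}w_i$, and $F\in\mathcal F$ because $\mathcal F$ is hereditary. By Lemma~\ref{lem:compact}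 the support of $w$ is finite. Taking $F=\operatorname{supp}w$ gives $w\in W_0$.
\end{proof}

By Krein's theorem, the closed convex hull of a weakly compact subset of a Banach space is weakly compact. So $W=\overline{\operatorname{conv}}\,W_0$ is weakly compact; it is convex, symmetric, and contained in the unit ball $B_E$. We apply the interpolation lemma of Davis, Figiel, Johnson and Pe\l czy\'nski. Recall that the gauge of a set $U$ is $p(x)=\inf\{\lambda>0:x\in\lambda U\}$.

\begin{theorem}[{\cite[Lemma 1]{DFJP}}]\label{thm:dfjp}
Let $W$ be a bounded, symmetric, convex subset of a Banach space $E$. For $n\ge1$ let $p_n$ be the gauge of $2^nW+2^{-n}B_E$, let $\|x\|_Y=(\sum_{n\ge1}p_n(x)^2)^{1/2}$ and $Y=\{x\in E:\|x\|_Y<\infty\}$. Then $(Y,\|\cdot\|_Y)$ is a Banach space, $W\subseteq B_Y$, the inclusion $Y\to E$ is continuous, and $Y$ is reflexive if and only if $W$ is relatively weakly compact.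
\end{theorem}

Roughly, $Y$ consists of the vectors of $E$ that are well approximated by controlled multiples of elements of $W$. In our case $Y$ is reflexive, and since $2W+\frac12B_E\subseteq\frac52B_E$,
\begin{equation}\label{eq:j}
\|x\|_\infty\le\tfrac52\,p_1(x)\le\tfrac52\|x\|_Y\qquad(x\in Y).
\end{equation}
The unit vectors $e_\gamma$ lie in $W_0\subseteq Y$, because singletons belong to $\mathcal F$. Let $X$ be the closed linear span of $\{e_\gamma:\gamma\in\Gamma\}$ in $Y$, with the norm of $Y$.

\begin{proposition}\label{prop:X}
The space $X$ is reflexive, $(e_\gamma)_{\gamma\in\Gamma}$ is a $1$-unconditional basis of $X$, the density character of $X$ is $2^{\aleph_1}$, and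
\begin{equation}\label{eq:ball}
\Big\|\sum_{\gamma\in A}\varepsilon_\gamma e_\gamma\Big\|_Y\le1\qquad\text{for all }A\in\mathcal F,\ \varepsilon\in\{-1,1\}^A.
\end{equation}
\end{proposition}

\begin{proof}
A closed subspace of a reflexive space is reflexive, and \eqref{eq:ball} says that $W_0\subseteq B_Y$.

For $\varepsilon\in\{-1,1\}^\Gamma$ let $(D_\varepsilon x)(\gamma)=\varepsilon_\gamma x(\gamma)$. This is a linear isometry of $E$ onto itself that maps $W_0$ onto $W_0$, hence $W$ onto $W$, and $B_E$ onto $B_E$. So it preserves each $p_n$ and the norm of $Y$, and it maps $X$ onto $X$. For finite $F\subseteq\Gamma$ let $P_Fx=\sum_{\gamma\in F}x(\gamma)e_\gamma$. With $\varepsilon=1$ on $F$ and $\varepsilon=-1$ elsewhere we have $I-P_F=\frac12(I-D_\varepsilon)$, so $I-P_F$ has norm at most $1$ on $X$. Given $x\in X$ and $\eta>0$, choose a finitely supported $y$ with $\|x-y\|_Y<\eta$. For every finite $F\supseteq\operatorname{supp}y$,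
\[
\|x-P_Fx\|_Y=\|(I-P_F)(x-y)\|_Y<\eta.
\]
Thus $x=\sum_\gamma x(\gamma)e_\gamma$ in $X$. The coefficients are unique because coordinates are continuous on $Y$ by \eqref{eq:j}, and changing their signs amounts to applying the isometry $D_\varepsilon$.

Finite rational combinations of the $e_\gamma$ form a dense set of cardinality $|\Gamma|$. By \eqref{eq:j}, $\|e_\gamma-e_{\gamma'}\|_Y\ge\frac25$ for $\gamma\ne\gamma'$, so the open balls of radius $\frac15$ around the $e_\gamma$ are pairwise disjoint and every dense set has at least $|\Gamma|=2^{\aleph_1}$ points.
\end{proof}

\section{Stabilization on the tree}\label{sec:stab}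

From now on only \eqref{eq:ball} matters. The main step is a statement about the family $\mathcal F$ and an arbitrary normed space.

\begin{proposition}\label{prop:vectors}
Let $(v_\gamma)_{\gamma\in\Gamma}$ be nonzero vectors in a normed space $(Z,|\cdot|)$ with
\[
C=\sup\Big\{\Big|\sum_{\gamma\in A}\varepsilon_\gamma v_\gamma\Big|:A\in\mathcal F,\ \varepsilon_\gamma=\pm1\Big\}<\infty.
\]
Then there are $M>0$, pairwise disjoint nonempty sets $A_n\in\mathcal F$ and signs $\varepsilon_\gamma$ such that the vectors $x_n=\sum_{\gamma\in A_n}\varepsilon_\gamma v_\gamma$ satisfy \eqref{eq:seq}. In particular $Z$ fails normal structure.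
\end{proposition}

Define $g$ from the vectors $v_\gamma$ as in Section~\ref{sec:diam}, and for $t\in T$ and $\alpha<\omega_1$ let
\[
H(t,\alpha)=\sup\{g(A):A\in\mathcal F(t,\alpha)\}.
\]
For $\gamma\in[t]$ the singleton $\{\gamma\}$ belongs to $\mathcal F(t,\alpha)$, so $0<|v_\gamma|\le H(t,\alpha)\le C$. A longer node or a smaller ordinal gives a smaller family, hence
\begin{equation}\label{eq:mono}
t\subseteq t'\ \Rightarrow\ H(t',\alpha)\le H(t,\alpha),\qquad\alpha\le\beta\ \Rightarrow\ H(t,\alpha)\le H(t,\beta).
\end{equation}
Lemma~\ref{lem:join} tells us what to look for. Almost extremal sets over the nodes $s^{\frown}(\alpha,n)$ have $g$ close to $H(s^{\frown}(\alpha,n),\alpha)$, and their unions have $g$ at most $H(s,\alpha+1)$. By \eqref{eq:mono},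
\[
H(s^{\frown}(\alpha,n),\alpha)\le H(s,\alpha)\le H(s,\alpha+1),
\]
and we need a pair $(s,\alpha)$ for which both inequalities are equalities. For a given $s$, Lemma~\ref{lem:monotone} provides $\alpha$ with the second equality. For a given $\alpha$, one can extend $s$ until $H(\cdot,\alpha)$ stops decreasing, which yields the first. The difficulty is that the two choices depend on each other: extending $s$ may destroy the second equality. We break the circle by stabilizing $H(\cdot,\alpha)$ for all $\aleph_1$ values of $\alpha$ before choosing one. This takes $\omega_1$ successive extensions, and it is the reason why $T$ has height $\omega_2$.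

\begin{lemma}\label{lem:stab}
Let $f_\alpha:T\to[0,\infty)$, $\alpha<\omega_1$, satisfy $f_\alpha(t')\le f_\alpha(t)$ whenever $t\subseteq t'$. Then there is $s\in T$ with $f_\alpha(t)=f_\alpha(s)$ for all $\alpha<\omega_1$ and all $t\in T$ with $t\supseteq s$.
\end{lemma}

\begin{proof}
Let $f$ be one of the functions, and call $s\in T$ \emph{stable} for $f$ if $f(t)=f(s)$ for all $t\supseteq s$ in $T$. Every extension $s'$ of a stable node $s$ is stable, since $f(t)=f(s)=f(s')$ for $t\supseteq s'$.

\emph{Every $r\in T$ has an extension that is stable for $f$.} Let $m(u)=\inf\{f(t):t\in T,\ t\supseteq u\}$. Put $s_0=r$, choose $s_{n+1}\supseteq s_n$ with $f(s_{n+1})\le m(s_n)+2^{-n}$, and let $s=\bigcup_ns_n$, which lies in $T$ by \eqref{eq:chains}. For $t\supseteq s$ and all $n$,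
\[
f(s)\ge f(t)\ge m(s_n)\ge f(s_{n+1})-2^{-n}\ge f(s)-2^{-n},
\]
so $f(t)=f(s)$.

Now choose an increasing chain $(t_\alpha)_{\alpha<\omega_1}$ in $T$ by recursion: $\bigcup_{\beta<\alpha}t_\beta$ lies in $T$ by \eqref{eq:chains}, and we let $t_\alpha$ be an extension of it that is stable for $f_\alpha$. The node $s=\bigcup_{\alpha<\omega_1}t_\alpha$ lies in $T$ by \eqref{eq:chains}, now applied to a chain of length $\omega_1$. It extends every $t_\alpha$, so it is stable for every $f_\alpha$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:vectors}]
By \eqref{eq:mono}, Lemma~\ref{lem:stab} applies to $f_\alpha=H(\cdot,\alpha)$; let $s$ be the node it provides. The function $\alpha\mapsto H(s,\alpha)$ is real valued and nondecreasing on $\omega_1$, so by Lemma~\ref{lem:monotone} there is $\alpha<\omega_1$ with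
\[
H(s,\alpha)=H(s,\alpha+1)=:M>0.
\]
Let $u_n=s^{\frown}(\alpha,n)$ for $n\in\omega$. By the choice of $s$ we have $H(u_n,\alpha)=H(s,\alpha)=M$, so there are sets
\[
A_n\in\mathcal F(u_n,\alpha)\qquad\text{with}\qquad M(1-2^{-n})<g(A_n)\le M.
\]
For $n\ne m$, Lemma~\ref{lem:join} shows that $A_n\cap A_m=\emptyset$ and $A_n\cup A_m\in\mathcal F(s,\alpha+1)$, whence $g(A_n\cup A_m)\le H(s,\alpha+1)=M$. Lemma~\ref{lem:sets} gives the vectors $x_n$, and Lemma~\ref{lem:diam} shows that $Z$ fails normal structure.
\end{proof}

The hypothesis $v_\gamma\ne0$ is used only to get $M>0$; if all $v_\gamma$ vanish there is nothing to conclude. The hypothesis $C<\infty$ makes $H$ real valued, and the proposition fails without it. For the unit vectors of $\ell_2(\Gamma)$, Example~\ref{ex:finite} gives $H(t,k)=2^{k/2}$ for all $t$ and all $k<\omega$: every finite step has a cost, $H(t,\omega)=\infty$, and the space has normal structure. For the unit vectors of $c_0(\Gamma)$, at the other extreme, $H\equiv1$, the step from $0$ to $1$ is already free, and the $A_n$ are singletons. In general the free step depends on the norm, and a bounded function on a countable ordinal can be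 strictly increasing, so the argument needs all countable labels.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}]
Let $S:X\to Z$ be as in Theorem~\ref{thm:strong} and put $v_\gamma=Se_\gamma\ne0$. By \eqref{eq:ball}, the constant $C$ in Proposition~\ref{prop:vectors} is at most $\|S\|$. The proposition gives $M>0$ and vectors $x_n=S(\sum_{\gamma\in A_n}\varepsilon_\gamma e_\gamma)$ satisfying \eqref{eq:seq}, with the finite sets $A_n$ pairwise disjoint. Lemma~\ref{lem:diam} gives the assertions about $K$, so $Z$ fails normal structure. An injective $S$ satisfies $Se_\gamma\ne0$, and by Lemma~\ref{lem:uced} a space that is uniformly convex in every direction has normal structure. This proves Theorem~\ref{thm:strong}. Theorem~\ref{thm:main} follows from Proposition~\ref{prop:X} and Theorem~\ref{thm:strong}, applied to $Z=(X,|\cdot|)$ and the identity map, which is bounded because the norm $|\cdot|$ is equivalent.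
\end{proof}

\section{Other densities}

Normal structure passes to subspaces, directly from the definition, and an equivalent norm on a Banach space induces an equivalent norm on each subspace. So no Banach space that contains an isomorphic copy of $X$, reflexive or not, has an equivalent norm with normal structure. In particular, for every cardinal $\kappa\ge2^{\aleph_1}$ the space $X\oplus_2\ell_2(\kappa)$ is reflexive, has density character $\kappa$, and has no equivalent norm with normal structure.

By Proposition~\ref{prop:hilbert} a counterexample must be nonseparable. We do not determine whether reflexive spaces of density character $\kappa$ with $\aleph_1\le\kappa<2^{\aleph_1}$ can fail to have an equivalent norm with normal structure.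

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Compactness and countable compactness in weak topologies},
\texttt{http://matwbn.icm.edu.pl/ksiazki/sm/sm112/sm11234.pdf}.

\bibitem{DFJP}
Davis, Figiel, Johnson and Pe\l czy\'nski,
\emph{Factoring weakly compact operators},
J. Funct. Anal. 17 (1974).

\end{thebibliography}
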